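# Directed double rays: arbitrarily many disjoint ones without infinitely many

## 1. Two double rays that meet twice

Take two vertices $a,b$ and four one-way infinite tails. Two tails come in, with vertices $p_k$ and $p'_k$ ($k\ge1$) and edges $p_{k+1}\to p_k$, $p'_{k+1}\to p'_k$. Two tails go out, with vertices $q_k$ and $q'_k$ and edges $q_k\to q_{k+1}$, $q'_k\to q'_{k+1}$. Through $a$ and $b$ we run two two-way infinite directed paths $D$ and $D'$, in one of two ways.

In the first version $D$ and $D'$ meet $a$ and $b$ in the same order:
$$D=\dots,p_2,p_1,a,b,q_1,q_2,\dots\qquad D'=\dots,p'_2,p'_1,a,b,q'_1,q'_2,\dots$$
Delete $a$. What remains is two incoming tails that end in dead ends, and $b$ with two outgoing tails, from which one cannot walk backward forever. So no two-way infinite directed path survives: all of them use $a$, and no two of them are disjoint.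

In the second version they meet $a$ and $b$ in opposite orders:
$$D=\dots,p_2,p_1,a,b,q_1,q_2,\dots\qquad D'=\dots,p'_2,p'_1,b,a,q'_1,q'_2,\dots$$
Again $D$ and $D'$ meet. But now we may exchange tails:
$$\dots,p_2,p_1,a,q'_1,q'_2,\dots\qquad\text{and}\qquad \dots,p'_2,p'_1,b,q_1,q_2,\dots$$
are two disjoint two-way infinite directed paths. Making two paths meet does not by itself stop the digraph from containing two disjoint ones; the order in which they meet matters.

Let us push this toward infinity. Suppose that for every $m$ a digraph contains $m$ disjoint two-way infinite directed paths. If the families for different $m$ do not interfere, their union is infinite and disjoint. If they do interfere, paths can be rerouted where they meet. Does rerouting always produce an infinite disjoint family?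

**Definition (double ray).** All graphs here are countable, with vertex sets contained in $\mathbb N$ (up to renaming). A directed graph, or digraph, consists of a set of vertices and a set of directed edges, which are ordered pairs of vertices. A (directed) double ray is an injective sequence $\langle x_i\rangle_{i\in\mathbb Z}$ of vertices with an edge from $x_i$ to $x_{i+1}$ for every $i\in\mathbb Z$. A single ray is defined in the same way with index set $\mathbb N$. Two double rays are vertex-disjoint if they have no common vertex, and edge-disjoint if they use no common edge.

Vertex-disjoint double rays are edge-disjoint. In the first version above $D$ and $D'$ share the edge $a\to b$. In the second they are edge-disjoint, since one uses $a\to b$ and the other $b\to a$, but not vertex-disjoint.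

Halin's infinite ray theorem says that every graph containing arbitrarily many disjoint rays contains infinitely many. Here "arbitrarily many" means that for every finite $k$ there are $k$ pairwise disjoint ones, and "infinitely many" means that there is an infinite pairwise disjoint family. For double rays in undirected graphs, Halin proved the vertex-disjoint version, and the edge-disjoint version has also been proved. The paper "Almost Theorems Of Hyperarithmetic Analysis" is the source of the two directed versions, which are posed as open:

- (DV) Must every countable digraph with arbitrarily many pairwise vertex-disjoint double rays contain infinitely many pairwise vertex-disjoint double rays?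
- (DE) The same question with "edge-disjoint" in both places.

Both answers are no. These are the three results we prove.

**Theorem 1.** There is a countable digraph $G$ with all in- and out-degrees at most $2$, and a partition of $V(G)$ into finite sets $V_2,V_3,\dots$, such that

- (a) for every $m\ge2$ there are $m$ pairwise vertex-disjoint directed double rays, all meeting $V_m$;
- (b) if $\mathcal Q$ is a family of pairwise vertex-disjoint directed double rays and some member of $\mathcal Q$ meets $V_r$, then $|\mathcal Q|\le r$.

So for each $r\ge2$ the maximum size of a disjoint family with a member meeting $V_r$ is exactly $r$. In particular $G$ contains no infinite family of disjoint double rays, and (DV) fails.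

**Theorem 2.** There is a countable digraph $H$ without 2-cycles, with in-degree plus out-degree at most $3$ at each vertex, which contains arbitrarily many vertex-disjoint (hence edge-disjoint) directed double rays but no infinite family of edge-disjoint (hence none of vertex-disjoint) ones. So (DE) and (DV) both fail.

**Theorem 3.** If all vertices of a digraph have total degree $\le2$, or all in-degrees are $\le1$, or all out-degrees are $\le1$, then (DV) and (DE) hold for that digraph.

A 2-cycle is a pair of edges $x\to y$, $y\to x$ with $x\ne y$; total degree is in-degree plus out-degree. We start with Theorem 3, which treats the simplest digraphs and shows what a counterexample must contain.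

## 2. Digraphs in which paths cannot merge, or cannot branch

A weak component of a digraph is a connected component of the underlying undirected graph.

**Total degree at most 2.** The purpose is to see that there is no room for two double rays to interfere. A vertex of a double ray already uses two incident edges within the ray, one in and one out. So no further edge is incident with it, and the double ray is a whole weak component. Double rays with a common vertex therefore have the same vertex set and the same edge set. Hence disjoint, in either sense, means lying in different weak components. The maximum size of a disjoint family is the number of weak components that are double rays; if this exceeds every finite $k$, it is infinite, and these components form an infinite disjoint family.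

**All in-degrees at most 1.** The purpose is to show that each weak component contributes at most one double ray to a disjoint family. If two double rays share a vertex $z$, both use the unique edge into $z$. So edge-disjoint and vertex-disjoint mean the same thing here.

Claim: a weak component contains no two disjoint double rays $D,D'$. Let $\mathrm{past}(w)$ be the set of vertices from which $w$ can be reached, including $w$ itself. If $u\to w$ is an edge, then $u$ is the only in-neighbor of $w$, so every directed path of positive length to $w$ passes through $u$ just before its end, and
$$\mathrm{past}(w)=\mathrm{past}(u)\cup\{w\}.$$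
Consider the property "$\mathrm{past}(w)\cap D\neq\emptyset$". We check that it passes along an edge $u\to w$ in both directions. From $u$ to $w$ this is clear, since $\mathrm{past}(u)\subseteq\mathrm{past}(w)$. Conversely, let $\mathrm{past}(w)$ meet $D$. If it meets $D$ in a vertex other than $w$, that vertex lies in $\mathrm{past}(u)$, as wanted. If it meets $D$ only in $w$, then $w\in D$, and the predecessor of $w$ on $D$ is an in-neighbor of $w$, hence equals $u$. So $u\in D\cap\mathrm{past}(w)$ and $u\ne w$, a contradiction.

The property holds at the vertices of $D$, so it holds on the whole weak component of $D$, in particular at any $y\in D'$. But $\mathrm{past}(y)\subseteq D'$, because the unique in-neighbor of a vertex of $D'$ is its predecessor on $D'$. So $D\cap D'\neq\emptyset$, which proves the claim.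

Thus the maximum number of disjoint double rays equals the number of weak components containing one. If this exceeds every finite $k$ it is infinite, and one double ray from each such component gives an infinite disjoint family.

**All out-degrees at most 1.** Reverse all edges. Double rays become double rays (with the index reversed), disjointness is unchanged, and the previous case applies. This proves Theorem 3. $\square$

So a counterexample needs vertices of in-degree at least $2$ and vertices of out-degree at least $2$.

## 3. A quarter-plane grid and its infinitely many corners

To get arbitrarily many disjoint double rays, provide for each $g\ge1$ a group of $g$ lines. Each line $x$ is to have an in-ray $I_x$ coming from infinity and an out-ray $O_x$ going to infinity, and a final edge is to join the end of $I_x$ to the start of $O_x$ (or of $O_{x'}$ for another line $x'$ of the same group). To make lines $x,y$ of different groups interfere, let $O_x$ and $I_y$ share a vertex, in row $x$ and column $y$. Lines of the same group share nothing.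

The first layout one tries is a grid. For $g\ge1$ let group $g$ consist of lines $(g,1),\dots,(g,g)$, and order all lines as $(1,1)<(2,1)<(2,2)<(3,1)<\cdots$. Take a vertex $w(x,y)$ for each ordered pair of lines in different groups. Let $O_x$ run through the $w(x,y)$ in increasing order of $y$, and let $I_y$ run through the $w(x,y)$ in decreasing order of $x$. For each $m$ the lines of group $m$ give $m$ disjoint double rays, because a vertex has only one row and one column, and never both in group $m$.

It fails as follows. For $k\ge1$ put $x_k=(2k,1)$, $y_k=(2k+1,1)$, and let $C_k$ come from infinity along $I_{y_k}$ until $w(x_k,y_k)$ and then follow $O_{x_k}$. It consists of the vertices $w(x,y_k)$ with $x\ge x_k$ and the vertices $w(x_k,y)$ with $y\ge y_k$. Let $k<l$. The columns $y_k,y_l$ differ and the rows $x_k,x_l$ differ. A common vertex would therefore be $w(x_l,y_k)$, lying in the row part of $C_l$, which needs $y_k\ge y_l$, or $w(x_k,y_l)$, lying in the column part of $C_l$, which needs $x_k\ge x_l$. Both are false. So $C_1,C_2,\dots$ is an infinite disjoint family.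

The trouble is that a double ray turns from an in-line to an out-line of another group, far out, and that infinitely many can do so side by side. The remedy has three parts.

First, let every pair of lines from different groups cross again in every finite block $V_n$ with $n$ large enough, and shape the block like an annulus in which all motion turns in the same rotational direction. Out-lines lead from the inner rim to the outer rim, in-lines from the outer rim to the inner rim. We shall see that an outward crossing and an inward crossing that are disjoint cannot overlap in angle, and that this locks all of them in block $n$ to a single group $\kappa_n$. Second, reverse the cyclic order of the groups from one block to the next; this will force $\kappa_{n+1}=\kappa_n$. Third, join the end of $I_{(m,s)}$ to the start of $O_{(m,m+1-s)}$, reversing the order inside a group; this will exclude $\kappa_{n+1}=n+1$. A disjoint family locked to one fixed group $g$ has at most $g$ members.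

## 4. The digraph $G$: annular blocks with alternating cyclic order

For $g\ge1$, group $g$ consists of the $g$ lines $(g,1),\dots,(g,g)$. For $n\ge2$ let
$$V_n=\{[x,y]_n:\ x,y\text{ lines of groups in }\{1,\dots,n\},\text{ lying in different groups}\}.$$
We call $x$ the row and $y$ the column of $[x,y]_n$, and refer to $V_n$ as block $n$. Put $V(G)=\bigcup_{n\ge2}V_n$ and $B_n=V_2\cup\dots\cup V_n$.

**Cyclic order of block $n$.** Order the groups $1,\dots,n$ cyclically as $(1,2,\dots,n)$ if $n$ is even and as $(n,\dots,2,1)$ if $n$ is odd. Thus the cyclic order of block $n+1$, restricted to the groups $1,\dots,n$, is the reverse of the cyclic order of block $n$. List the lines of block $n$ as $\ell_0,\dots,\ell_{N-1}$, where $N=n(n+1)/2$, group by group in this order, and inside group $g$ always as $(g,1),\dots,(g,g)$. Extend by $\ell_{i+N}=\ell_i$ to all $i\in\mathbb Z$.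

**Unrolled group index.** Let $\gamma:\mathbb Z\to\mathbb Z$ be given by $\gamma(i)=t$ if $0\le i<N$ and $\ell_i$ lies in the $t$-th listed group ($t=0,\dots,n-1$), and by $\gamma(i+N)=\gamma(i)+n$. It is nondecreasing. Let $F(t)=\min\{i:\gamma(i)=t\}$. Then $F$ is strictly increasing, and
$$F(t+n)=F(t)+N,\qquad \gamma(i)=t\iff F(t)\le i\le F(t+1)-1. \tag{1}$$
In particular $\gamma(F(t)-1)=t-1$, and $F(\gamma(i))\le i\le F(\gamma(i)+1)-1$.

**The strip.** Put
$$S=\{(i,j)\in\mathbb Z^2:\ \gamma(i)<\gamma(j)<\gamma(i)+n\}.$$
The map $(i,j)\mapsto[\ell_i,\ell_j]_n$ sends $S$ onto $V_n$, and its fibers are exactly the orbits of translation by $(N,N)$. Indeed, given $x,y$ in different groups, the $i$ with $\ell_i=x$ is determined modulo $N$. Once $i$ is chosen, the $N$ consecutive integers $j$ with $\gamma(i)\le\gamma(j)<\gamma(i)+n$ contain exactly one with $\ell_j=y$, and $\gamma(j)\ne\gamma(i)$ for it because the groups differ.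

**Edges inside block $n$ (block edges).** There are two kinds, each represented in $S$ with both ends in $S$:

- O-edges $(i,j)\to(i,j+1)$;
- I-edges $(i,j)\to(i+1,j)$.

The condition $\gamma(i)<\gamma(j)<\gamma(i)+n$ says, for fixed $i$, that $F(\gamma(i)+1)\le j\le F(\gamma(i)+n)-1$. So the vertices of $V_n$ with row $x=\ell_i$ form a path $O^n_x$ running through $(i,j)$ for these $j$. For fixed $j$ it says that $F(\gamma(j)-n+1)\le i\le F(\gamma(j))-1$. So the vertices with column $y=\ell_j$ form a path $I^n_y$ running through $(i,j)$ for these $i$.

**Edges between blocks.** For each $n\ge2$ and each line $x$ of a group $\le n$ there is an O-edge from the last vertex of $O^n_x$ to the first vertex of $O^{n+1}_x$, and an I-edge from the last vertex of $I^{n+1}_x$ to the first vertex of $I^n_x$.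

**Bottom edges.** For $m\ge3$ and $1\le s\le m$ there is an edge from the last vertex of $I^m_{(m,s)}$ to the first vertex of $O^m_{(m,m+1-s)}$. For $m\in\{1,2\}$ and $1\le s\le m$ there is an edge from the last vertex of $I^2_{(m,s)}$ to the first vertex of $O^2_{(m,m+1-s)}$.

**Example (block 2).** Write $a=(1,1)$, $b=(2,1)$, $c=(2,2)$, and $xy$ for $[x,y]_2$. Then $V_2=\{ab,ac,ba,ca\}$, the list is $a,b,c$, $N=3$, and $\gamma(0),\dots,\gamma(5)=0,1,1,2,3,3$. With $n=2$ the strip condition is $\gamma(j)=\gamma(i)+1$, so up to translation $S$ consists of $(0,1),(0,2),(1,3),(2,3)$. The block edges are the O-edge $ab\to ac$ and the I-edge $ba\to ca$. The bottom edges are $ca\to ab$ (from $I_a$ to $O_a$), $ab\to ca$ (from $I_b$ to $O_c$) and $ac\to ba$ (from $I_c$ to $O_b$). The edges up to $V_3$ leave from $ac,ba,ca$, the last vertices of $O_a,O_b,O_c$. The edges down from $V_3$ arrive at $ba,ab,ac$, the first vertices of $I_a,I_b,I_c$. Each vertex has two out-edges and two in-edges. Note the 2-cycle between $ab$ and $ca$; Theorem 2 will remove such things.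

**Local structure of $G$.** An O-edge preserves the row and an I-edge preserves the column. A block O-edge changes the column and a block I-edge changes the row, as neighboring lines in the list differ. A bottom edge of group $m$ changes both, since its first end has its column, and hence not its row, in group $m$, while its second end has its row, and hence not its column, in group $m$. An O-edge between blocks goes up one block, and an I-edge between blocks goes down one block. Hence the three kinds of edges are distinct ordered pairs, and there are no loops.

Every vertex has exactly two out-edges and two in-edges, one along its row line and one along its column line, where bottom edges continue $I_{(m,s)}$ into $O_{(m,m+1-s)}$. In detail, the last vertex of $O^n_x$ continues to $O^{n+1}_x$. The first vertex of $O^n_x$ is entered from $O^{n-1}_x$ if $n\ge3$ and the group of $x$ is at most $n-1$, and by exactly one bottom edge otherwise. The first vertex of $I^n_y$ is entered from $I^{n+1}_y$. The last vertex of $I^n_y$ continues to $I^{n-1}_y$ if $n\ge3$ and the group of $y$ is at most $n-1$, and by exactly one bottom edge otherwise.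

Bottom edges stay within a block, so the only edges leaving $B_n$ are O-edges $V_n\to V_{n+1}$, and the only edges entering $B_n$ are I-edges $V_{n+1}\to V_n$.

**Proof of Theorem 1(a).** Let $m\ge2$ and $1\le s\le m$. Follow $I_{(m,s)}$ down from infinity through $\dots,V_{m+1},V_m$, then take the bottom edge, then follow $O_{(m,m+1-s)}$ up through $V_m,V_{m+1},\dots$. Call the result $D_{m,s}$. A vertex has only one row and one column, and no vertex has both its row and its column in group $m$. Hence the sequence is injective, and $D_{m,1},\dots,D_{m,m}$ are pairwise disjoint. All of them meet $V_m$. $\square$

For $m=2$, inside $V_2$, these are $D_{2,1}$ through $ab,ca$ and $D_{2,2}$ through $ac,ba$.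

## 5. Angle and radius in one block

Fix $n\ge2$. A path of block edges of block $n$ lifts to $S$: choose a lift of its first vertex, and let each O-edge add $(0,1)$ and each I-edge add $(1,0)$. This stays in $S$ because $S$ is invariant under translation by $(N,N)$, and the lift is unique up to such translations. Along a lift, $i$ and $j$ are nondecreasing and the sum $i+j$ increases by exactly $1$ per step. Lifts of disjoint paths are disjoint.

Think of the sum $i+j$ as an angle, with full turn $2N$, and, among vertices of equal sum, of $j$ as a radius. A vertex of $S$ is innermost (outermost) if it has the least (greatest) $j$ among the vertices of $S$ with the same sum.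

**Definition (segment).** A segment of block $n$ is a path of block edges of block $n$, possibly a single vertex, together with a start type and an end type:

- start R with row index $i$: it starts at the first vertex of $O^n_{\ell_i}$; start C with column index $j$: it starts at the first vertex of $I^n_{\ell_j}$;
- end R with row index $i$: it ends at the last vertex of $O^n_{\ell_i}$; end C with column index $j$: it ends at the last vertex of $I^n_{\ell_j}$.

It is called an L if it is R$\to$R, a T if C$\to$C, a U if R$\to$C, and a W if C$\to$R.

The types are part of the data: in block 2 the vertex $ab$ is the first vertex of $O_a$ and also the first and last vertex of $I_b$. In a lift of a segment, the indices $i$ and $j$ are the actual coordinates of the lifted end vertices. Put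
$$u(i)=i+F(\gamma(i)+1),\qquad v(i)=i+F(\gamma(i))-1. \tag{2}$$
Both are strictly increasing, since $F\circ\gamma$ and $F(\gamma(\cdot)+1)$ are nondecreasing. By (1), $u(i+N)=u(i)+2N$ and $v(i+N)=v(i)+2N$. Moreover
$$v(j)<u(i)\iff\gamma(j)\le\gamma(i). \tag{3}$$
If $\gamma(j)\le\gamma(i)$, then $j\le F(\gamma(i)+1)-1$ and $F(\gamma(j))\le F(\gamma(i))\le i$, so $v(j)<u(i)$. If $\gamma(j)>\gamma(i)$, then $j\ge F(\gamma(i)+1)$ and $F(\gamma(j))\ge F(\gamma(i)+1)\ge i+1$, so $v(j)\ge u(i)$.

The next lemma says where segments start and end: R-starts and C-ends are on the inner rim, C-starts and R-ends on the outer rim.

**Lemma 1 (rims).** The end vertices of lifted segments are as follows.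

| | vertex | sum | position |
|---|---|---|---|
| start R, row $i$ | $(i,\,F(\gamma(i)+1))$ | $u(i)$ | innermost |
| start C, column $j$ | $(F(\gamma(j)+1)-N,\,j)$ | $u(j)-N$ | outermost |
| end R, row $i$ | $(i,\,F(\gamma(i))+N-1)$ | $v(i)+N$ | outermost |
| end C, column $j$ | $(F(\gamma(j))-1,\,j)$ | $v(j)$ | innermost |

**Proof.** The vertices and sums are read off the ranges for $O^n_x$ and $I^n_y$, using $F(t+n)=F(t)+N$. For the positions, let $(i',j')\in\mathbb Z^2$ have the same sum as the vertex in question.

- Start R. If $j'<F(\gamma(i)+1)$, then $i'>i$ and $\gamma(j')\le\gamma(i)\le\gamma(i')$, so $(i',j')\notin S$.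
- Start C. If $j'>j$, then $i'<F(\gamma(j)-n+1)$, so $\gamma(i')\le\gamma(j)-n\le\gamma(j')-n$, and $(i',j')\notin S$.
- End R. If $j'\ge F(\gamma(i)+n)$, then $i'<i$ and $\gamma(j')\ge\gamma(i)+n\ge\gamma(i')+n$, so $(i',j')\notin S$.
- End C. If $j'<j$, then $i'\ge F(\gamma(j))$, so $\gamma(i')\ge\gamma(j)\ge\gamma(j')$, and $(i',j')\notin S$. $\square$

**Example (block 3).** The list is $(3,1),(3,2),(3,3),(2,1),(2,2),(1,1)$, so $N=6$, $\gamma(0),\dots,\gamma(5)=0,0,0,1,1,2$, and $F(0),F(1),F(2),F(3),F(4)=0,3,5,6,9$. The vertices of $S$ with sum $5$ are $(2,3)$, $(1,4)$, $(0,5)$, from innermost to outermost. Following row $0$ gives the L $(0,3)\to(0,4)\to(0,5)$, with sums from $u(0)=3$ to $v(0)+6=5$. The path $(0,3)\to(1,3)\to(2,3)$ is a U from row $0$ to column $3$, with sums from $u(0)=3$ to $v(3)=5$. Following column $6$ gives the T $(3,6)\to(4,6)\to(5,6)$, with sums from $u(6)-6=9$ to $v(6)=11$.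

**Lemma 2 (meeting).** Let $P,P'$ be lifts of disjoint segments whose ranges of sums intersect, the intersection being $[t_0,t_1]$. For $t\in[t_0,t_1]$ let $d(t)=j_P(t)-j_{P'}(t)$, where $j_P(t)$ is the $j$-coordinate of the vertex of $P$ of sum $t$. Then $d$ is positive throughout or negative throughout. At $t_0$ one of the paths is at its start, and at $t_1$ one of them is at its end.

**Proof.** In one step each of $j_P,j_{P'}$ grows by $0$ or $1$, so $|d(t+1)-d(t)|\le1$. Equal sum and equal $j$ means the same vertex, so $d$ is never $0$. An integer sequence with steps at most $1$ in absolute value cannot change sign without taking the value $0$. The last sentence holds because $t_0$ is the larger of the two starting sums and $t_1$ the smaller of the two final sums. $\square$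

We use it always in the same form: if the rims force $d\le0$ at one of $t_0,t_1$ and $d\ge0$ at the other, we have a contradiction.

## 6. Outward and inward crossings lock each other to one group

**Lemma 3 (rigidity).** Let $\mathcal S$ be a set of pairwise disjoint segments of block $n$ containing at least one L and at least one T. Then there is a group $\kappa$ such that all L's in $\mathcal S$ start in a row of group $\kappa$ and end in a row of group $\kappa$, and all T's in $\mathcal S$ start in a column of group $\kappa$ and end in a column of group $\kappa$. More precisely, in any lift an L starts and ends at rows with the same value of $\gamma$, and a T starts and ends at columns with the same value of $\gamma$.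

**Proof.** Take lifts of an L, with start row $i_0$ and end row $i_1\ge i_0$, and of a T, with start column $j_0$ and end column $j_1\ge j_0$. By Lemma 1 their sum ranges are $[u(i_0),v(i_1)+N]$ and $[u(j_0)-N,v(j_1)]$.

**Step 1: the ranges are disjoint.** This step shows that an inward and an outward crossing never overlap in angle. Suppose the ranges intersect, and let $d=j_L-j_T$. At $t_0$ either L starts, innermost, or T starts, outermost; in both cases $d\le0$. At $t_1$ either L ends, outermost, or T ends, innermost; in both cases $d\ge0$. This contradicts Lemma 2. Since the lifts were arbitrary, the range of L is disjoint from the range of every lift of T.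

**Step 2: no angle is left over.** This step turns disjointness into equality of groups. The lifts of T have ranges differing by multiples of $2N$. Choose as our lift of T the last one whose range lies entirely before that of L. The next one, shifted by $2N$, has range disjoint from that of L and not entirely before it, so it lies entirely after. Thus
$$v(j_1)<u(i_0),\qquad u(j_0)+N>v(i_1)+N.$$
By (3) these say $\gamma(j_1)\le\gamma(i_0)$ and $\gamma(i_1)\le\gamma(j_0)$. Hence
$$\gamma(i_0)\le\gamma(i_1)\le\gamma(j_0)\le\gamma(j_1)\le\gamma(i_0),$$
and all are equal. Applying this to every pair of an L and a T in $\mathcal S$ gives one common group $\kappa$. The statement about lifts follows since lifts differ by translations. $\square$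

In block 3, the L's along rows $0,1,2$ have sum ranges $[3,5],[4,6],[5,7]$, and the T's along columns $6,7,8$ have ranges $[9,11],[10,12],[11,13]$. The next lifts of the L's begin at $15$: the two kinds take turns around the annulus. In contrast, the T along column $3$ has range $[u(3)-6,v(3)]=[2,5]$, and it indeed passes through $(0,3)$, where the L along row $0$ starts.

Next we control the segments that return to the rim from which they came. The L's and T's act as barriers that U's and W's cannot pass.

**Lemma 4 (barrier).** Let $\mathcal S,\kappa$ be as in Lemma 3, and let $s_0=\kappa,s_1,\dots,s_{n-1}$ be the groups in the cyclic order of block $n$ starting from $\kappa$. If $\mathcal S$ contains a U from a row of group $s_\alpha$ to a column of group $s_\beta$, or a W from a column of group $s_\alpha$ to a row of group $s_\beta$, then $\beta=0$ or $\beta>\alpha$.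

**Proof.** Let $k$ be an integer value of $\gamma$ representing $\kappa$. Then $k+\alpha$ represents $s_\alpha$, and $k+n$ represents $\kappa$ again.

**Case U.** We show that a U cannot go past the next barrier formed by an L. Lift the U so that its start row $i_U$ has $\gamma(i_U)=a$ with $k\le a<k+n$, and let its end column $j_U$ have $\gamma(j_U)=c$. By Lemma 1 its last vertex is $(F(c)-1,j_U)$, whose row has $\gamma$-value $c-1$. Rows are nondecreasing, so $c\ge a+1$. Claim: $c\le k+n$.

Suppose $c>k+n$. Take an L of $\mathcal S$, lifted so that its start and end rows have $\gamma=k+n$ (Lemma 3), and let $i_0$ be its start row. Since $\gamma(i_U)<\gamma(i_0)$, we have $i_U<i_0$ and $u(i_U)<u(i_0)$. Since $\gamma(j_U)=c>\gamma(i_0)$, (3) gives $u(i_0)\le v(j_U)$. The range of the U is $[u(i_U),v(j_U)]$, so the ranges meet and $t_0=u(i_0)$. Put $d=j_U(\cdot)-j_L(\cdot)$. At $t_0$ the L is innermost, so $d\ge0$. At $t_1$ either the U ends, innermost, or the L ends, outermost, so $d\le0$. This contradicts Lemma 2.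

Hence $a<c\le k+n$, where $a=k+\alpha$. If $c=k+n$ then $\beta=0$; otherwise $c=k+\beta$ with $\beta>\alpha$.

**Case W.** We show in the same way that a W cannot go past the next T. Lift the W so that its start column $j_W$ has $\gamma(j_W)=c$ with $k\le c<k+n$. Let $i_W$ be its end row and put $a=\gamma(i_W)+n$; this is again a value of $\gamma$ representing the group of the end row. By Lemma 1 the first vertex has row $F(c-n+1)$, of $\gamma$-value $c-n+1$, so $\gamma(i_W)\ge c-n+1$ and $a\ge c+1$. Claim: $a\le k+n$.

Suppose $a>k+n$. Take a T of $\mathcal S$ lifted so that its start and end columns have $\gamma$-value $k+n$, and let $j_0$ be its start column. Since $\gamma(j_W)<\gamma(j_0)$, we have $u(j_W)-N<u(j_0)-N$. Since $\gamma(i_W+N)=a>\gamma(j_0)$, (3) gives $u(j_0)\le v(i_W+N)=v(i_W)+2N$, that is, $u(j_0)-N\le v(i_W)+N$. The range of the W is $[u(j_W)-N,v(i_W)+N]$, so the ranges meet and $t_0=u(j_0)-N$. Put $d=j_W(\cdot)-j_T(\cdot)$. At $t_0$ the T is outermost, so $d\le0$. At $t_1$ either the W ends, outermost, or the T ends, innermost, so $d\ge0$. This contradicts Lemma 2.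

Hence $c<a\le k+n$ with $c=k+\alpha$, so $\beta=0$ or $\beta>\alpha$ as before. $\square$

Finally we compare positions inside the group $\kappa$ itself.

**Lemma 5 (order inside $\kappa$).** Let $\mathcal S,\kappa$ be as in Lemma 3.

- (i) If a U in $\mathcal S$ ends in column $(\kappa,s)$ and a T in $\mathcal S$ ends in column $(\kappa,q)$, then $s<q$.
- (ii) If a U in $\mathcal S$ starts in row $(\kappa,s)$ and an L in $\mathcal S$ starts in row $(\kappa,p)$, then $s>p$.

**Proof.** Let $k$ represent $\kappa$.

**Part (i).** Lift the U so that $k\le\gamma(i_U)<k+n$ for its start row $i_U$. Its end column $j_U$ has $\gamma$-value congruent to $k$ modulo $n$, greater than $\gamma(i_U)\ge k$, and at most $k+n$ by the proof of Lemma 4; so $\gamma(j_U)=k+n$. Lift the T so that its columns have $\gamma=k+n$, and let $j_1$ be its end column. If $j_U=j_1$, both would end at the same vertex; so $j_U\ne j_1$.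

Suppose $j_U>j_1$. Then $v(j_1)<v(j_U)$, and $u(i_U)\le v(j_1)$ by (3), since $\gamma(j_1)=k+n>\gamma(i_U)$. So the ranges meet and $t_1=v(j_1)$. Put $d=j_U(\cdot)-j_T(\cdot)$. At $t_1$ the T is innermost, so $d\ge0$. At $t_0$ either the U starts, innermost, or the T starts, outermost, so $d\le0$. This contradicts Lemma 2. So $j_U<j_1$. Both indices have the same $\gamma$-value, and within a group lines are listed by their second entry, so $s<q$.

**Part (ii).** Lift both so that the start rows $i_U$ of the U and $i_0$ of the L have $\gamma=k$. If $i_U=i_0$, both would start at the same vertex; so $i_U\ne i_0$.

Suppose $i_U<i_0$. Then $u(i_U)<u(i_0)$. The end column $j_U$ of the U has $\gamma(j_U)\ge k+1$ (shown in Lemma 4, Case U), so $v(j_U)\ge u(i_0)$ by (3). So the ranges meet and $t_0=u(i_0)$. Put $d=j_U(\cdot)-j_L(\cdot)$. At $t_0$ the L is innermost, so $d\ge0$. At $t_1$ either the U ends, innermost, or the L ends, outermost, so $d\le0$. This contradicts Lemma 2. So $i_U>i_0$, that is, $s>p$. $\square$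

## 7. At most $r$ disjoint double rays when one of them meets $V_r$

We prove Theorem 1(b). Let $\mathcal Q$ be a family of pairwise disjoint double rays, and let $Q\in\mathcal Q$ meet $V_r$.

**Cutting into segments.** This makes the lemmas of Section 6 applicable. Cut each member of $\mathcal Q$ at all edges between blocks and at all bottom edges. The resulting maximal subpaths of block edges are finite, because blocks are finite and double rays are injective. Each is a segment, with types given by the neighboring edges:

- it starts R if the preceding edge is an O-edge from the previous block or a bottom edge, and C if it is an I-edge from the next block;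
- it ends R if it is followed by an O-edge to the next block, and C if it is followed by an I-edge to the previous block or by a bottom edge.

These edges do arrive at first vertices and leave from last vertices of the right paths, by the definition of $G$. The segments of block $n$ obtained from all of $\mathcal Q$ are pairwise disjoint. From now on "segment" means one of these.

**Step 1: if a member $Q'$ of $\mathcal Q$ has a vertex $z\in B_{n-1}$, then block $n$ contains an L and a T belonging to $Q'$.** This step provides the crossings that Lemma 3 needs. Since $B_n$ is finite, $Q'$ leaves $B_n$ after $z$. Its first exit after $z$ is along an O-edge $V_n\to V_{n+1}$, at the end of a segment of block $n$ that ends R. The segment is a contiguous piece of $Q'$ inside $V_n$, and $z\notin V_n$, so the segment starts after $z$. If it started C, then the vertex before it would lie in $V_{n+1}$ and come after $z$, so $Q'$ would have been outside $B_n$ after $z$ before its first exit. So it starts R and is an L.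

Symmetrically, $Q'$ is outside $B_n$ at some time before $z$. Its last entry into $B_n$ before $z$ is along an I-edge $V_{n+1}\to V_n$ and begins a segment of block $n$ with start C, which ends before $z$. If it ended R, then $Q'$ would leave $B_n$ and have to re-enter it before $z$, against the choice of the last entry. So it ends C and is a T.

Consequently, for every $n>r$, since $Q$ has a vertex in $V_r\subseteq B_{n-1}$, Lemma 3 applies to the segments of block $n$ and gives a group $\kappa_n\in\{1,\dots,n\}$. Lemmas 4 and 5 apply too.

**Step 2: $\kappa_{n+1}\ne n+1$ for all $n\ge r$.** The newest group of a block must not be the locked one; this is where the reversal in the bottom edges is used. Suppose $\kappa_{n+1}=m:=n+1$, so $m\ge3$. Let $z$ be a vertex of $Q$ in $V_r\subseteq B_n$, and write $\rho(s)=m+1-s$. Group $m$ is not present in block $n$. Hence the only edge entering the first vertex of $O^m_{(m,p)}$ along its row line is the bottom edge from the last vertex of $I^m_{(m,\rho(p))}$, and a segment of block $m$ that ends in a column $(m,q)$ is followed by the bottom edge to the first vertex of $O^m_{(m,\rho(q))}$.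

Forward from $z$: as in Step 1, applied to block $n+1$, the first exit of $Q$ from $B_{n+1}$ after $z$ ends an L of block $n+1$ that starts after $z$. By Lemma 3 this L starts in a row $(m,p_0)$. So it is preceded by a bottom edge, which comes from the end of a segment of block $n+1$ ending in column $(m,s)$ with $\rho(s)=p_0$. That preceding segment lies in $V_{n+1}$, and $z\in B_n$, so it too comes after $z$. It does not start C, since otherwise $Q$ would have been outside $B_{n+1}$ after $z$ and before the first exit. So it is a U ending in column $(m,s)$.

Backward from $z$: as in Step 1, the last entry of $Q$ into $B_{n+1}$ before $z$ starts a T of block $n+1$ that ends before $z$. By Lemma 3 it ends in some column $(m,q_0)$. It is followed by the bottom edge to the first vertex of $O^m_{(m,\rho(q_0))}$, hence by a segment of block $n+1$ starting in row $(m,\rho(q_0))$, which again lies before $z$. This segment does not end R, since $Q$ does not leave $B_{n+1}$ between the last entry and $z$. So it is a U starting in row $(m,\rho(q_0))$.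

Apply Lemma 5(i) to the U ending in column $(m,s)$ and the T ending in column $(m,q_0)$: $s<q_0$. Apply Lemma 5(ii) to the U starting in row $(m,\rho(q_0))$ and the L starting in row $(m,p_0)$: $\rho(q_0)>p_0=\rho(s)$, that is, $q_0<s$. This is a contradiction. (With the identity in place of $\rho$, the two inequalities would both read $s<q_0$, and there would be no contradiction.)

**Step 3: $\kappa_{n+1}=\kappa_n$ for all $n>r$.** The locked group does not change from block to block; this is where the alternation of the cyclic orders is used. Let $\kappa=\kappa_n$, $\mu=\kappa_{n+1}$, $m=n+1$. By Step 2, $\mu\le n$. Suppose $\mu\ne\kappa$.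

Let $\kappa=s_0,s_1,\dots,s_{n-1}$ be the groups $1,\dots,n$ in the cyclic order of block $n$ starting from $\kappa$. Let $\mu=s_p$ with $1\le p\le n-1$, and put $A=\{s_{p+1},\dots,s_{n-1}\}$, which may be empty. The cyclic order of block $n+1$, restricted to $\{1,\dots,n\}$, is reversed. So, starting from $\mu$, the groups of block $n+1$ appear in the order
$$\mu=s_p,\ s_{p-1},\dots,s_1,\ s_0=\kappa,\ s_{n-1},s_{n-2},\dots,s_{p+1}, \tag{4}$$
with group $m$ inserted at some place after $\mu$. Lemma 4 says:

- a U of block $n+1$ leads from a row of a group $x$ to a column of group $\mu$ or of a group strictly later than $x$ in (4) with $m$ inserted;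
- a W of block $n$ leads from a column of a group $x$ to a row of group $\kappa$ or of a group strictly later than $x$ in $s_0,\dots,s_{n-1}$.

Let $M=\{m\}$ if $m$ comes after $\kappa$ in (4), and $M=\emptyset$ otherwise. Put
$$X_O=\{\kappa\}\cup A\cup M,\qquad X_I=\{\mu\}\cup A\cup M.$$
We now have three facts.

- A U of block $n+1$ starting in a row of a group in $X_O$ ends in a column of a group in $X_I$. Indeed, all groups in $X_O$ are equal to or later than $\kappa$ in (4), and the groups strictly later than $\kappa$ are those of $A\cup M$.
- A W of block $n$ starting in a column of a group in $\{\mu\}\cup A=\{s_p,\dots,s_{n-1}\}$ ends in a row of a group in $\{\kappa\}\cup A\subseteq X_O$. Indeed, the groups strictly later than $s_p$ in $s_0,\dots,s_{n-1}$ are those of $A$.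
- $\mu\notin X_O$ and $\kappa\notin X_I$, since $\mu=s_p\ne s_0=\kappa$, neither lies in $A$, and both differ from $m$.

We use these to trap a double ray. Let $\Lambda$ be an L of block $n$ on some $Q'\in\mathcal Q$; it exists by Step 1. It ends in a row of group $\kappa$ and is followed by an O-edge, so the next segment of $Q'$ is a segment of block $n+1$ with start R in a row of group $\kappa\in X_O$. Claim: from here on $Q'$ runs only through segments of the following two kinds:

- first kind: a segment of block $n+1$ with start R in a row of a group in $X_O$;
- second kind: a segment of block $n$ with start C in a column of a group in $X_I\setminus\{m\}$.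

Consider a segment of the first kind. Its start group is not $\mu=\kappa_{n+1}$, so by Lemma 3 it is not an L. Hence it is a U, and it ends in a column of a group $c\in X_I$. If $c=m$, then $M=\{m\}$, a bottom edge follows, and the next segment starts R in block $n+1$ in a row of group $m\in X_O$; it is of the first kind. If $c\ne m$, then $c\le n$. Since $n+1\ge3$, only columns of group $n+1$ are followed by bottom edges in block $n+1$. So an I-edge leads to block $n$, and the next segment starts C in a column of group $c$; it is of the second kind.

Consider a segment of the second kind. Its start group lies in $\{\mu\}\cup A$ and is not $\kappa=\kappa_n$, so by Lemma 3 it is not a T. Hence it is a W, and it ends in a row of a group in $\{\kappa\}\cup A$. An O-edge leads to block $n+1$, and the next segment starts R in a row of that group; it is of the first kind. This proves the claim.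

So after $\Lambda$ the double ray $Q'$ stays forever in the finite set $V_n\cup V_{n+1}$, which is impossible for an injective sequence. Hence $\mu=\kappa$.

The reversal enters through (4). Had block $n+1$ repeated the order of block $n$, then (4) would read $s_p,\dots,s_{n-1},s_0,s_1,\dots,s_{p-1}$. For $p\ge2$, Lemma 4 would then allow a U of block $n+1$ from a row of group $\kappa$ to a column of group $s_1$, and a W of block $n$ from there to a row of group $s_p=\mu$, where an L of block $n+1$ may start. Lemma 4 would no longer close the trap.

**Step 4: counting.** We turn the constant group into a bound. Let $g=\kappa_{r+1}$. By Step 2 with $n=r$, $g\le r$; by Step 3, $\kappa_n=g$ for all $n>r$. Let $Q_1,\dots,Q_t\in\mathcal Q$ be distinct, and choose $n>r$ so large that all of them meet $B_{n-1}$. By Step 1 each $Q_i$ has an L in block $n$. By Lemma 3 it starts at the first vertex of $O^n_x$ for some line $x$ of group $g$. These starting vertices are distinct, because the $Q_i$ are disjoint, and group $g$ has only $g$ lines. So $t\le g\le r$. As this holds for every finite choice of members, $|\mathcal Q|\le r$. $\square$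

Together with (a), the maximum size of a disjoint family with a member meeting $V_r$ is exactly $r$. Every double ray meets some $V_r$, so every disjoint family in $G$ is finite, while (a) provides disjoint families of every finite size. This completes Theorem 1, and (DV) fails.

## 8. Splitting vertices makes edge-disjoint and vertex-disjoint coincide

In $G$ itself, edge-disjoint double rays may pass through a common vertex, so Theorem 1 says nothing about (DE). We force every visit to a vertex to use a private edge.

**Construction of $H$.** Let $H$ have vertices $z^-,z^+$ for $z\in V(G)$, an edge $z^-\to z^+$ for each $z$, and an edge $z^+\to w^-$ for each edge $z\to w$ of $G$. For example, the edges $ca\to ab$ and $ab\to ca$ of $G$ inside block 2 become part of the directed 4-cycle $ca^-\to ca^+\to ab^-\to ab^+\to ca^-$.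

**Proof of Theorem 2.**

**Step 1: degrees and 2-cycles.** Here we check the local conditions. The vertex $z^-$ has in-degree $2$ and out-degree $1$, and $z^+$ has in-degree $1$ and out-degree $2$; so all total degrees are $3$. Every edge leads from a minus vertex to a plus vertex or conversely, so a 2-cycle would consist of one edge of each form: it would contain $z^-\to z^+$ and $z^+\to z^-$ for some $z$. The latter requires a loop at $z$ in $G$, and $G$ has none.

**Step 2: the double rays of $H$.** We show that they correspond to those of $G$. In a double ray of $H$ minus and plus vertices alternate, and the successor of $z^-$ is $z^+$. So, up to a shift of indices, the double rays of $H$ are exactly the sequences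
$$\dots,z_i^-,z_i^+,z_{i+1}^-,z_{i+1}^+,\dots$$
with $\langle z_i\rangle_{i\in\mathbb Z}$ a double ray of $G$.

**Step 3: disjointness.** We show that the two notions of disjointness agree in $H$. If a double ray of $H$ contains $z^-$ or $z^+$, it contains the edge $z^-\to z^+$, because this is the only edge out of $z^-$ and the only edge into $z^+$. Therefore edge-disjoint double rays of $H$ are vertex-disjoint, and they correspond to vertex-disjoint double rays of $G$. Conversely, vertex-disjoint double rays of $G$ give vertex-disjoint, hence edge-disjoint, double rays of $H$.

By Theorem 1, $H$ has arbitrarily many but not infinitely many edge-disjoint double rays, and likewise for vertex-disjoint ones. So (DE) fails, and $H$ refutes (DV) as well. $\square$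

By Theorem 3, the total degree $3$ in Theorem 2 is optimal, and every counterexample must contain both vertices of in-degree at least $2$ and vertices of out-degree at least $2$. In $H$ the maximum in-degree and the maximum out-degree both equal $2$.
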